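# Reserved coordinates in Laver trees and the Stone space of the rectangle algebra

Throughout, $\mathbb N=\{0,1,2,\dots\}$ and coordinates of points of $\mathbb N^{\mathbb N}$ are indexed by $\mathbb N$. We write $X\subseteq^*Y$ if $X\setminus Y$ is finite, and $X=^*Y$ if $X\subseteq^*Y\subseteq^*X$.

## 1. Laver trees whose nodes reserve a coordinate

**Definition (Laver tree).** A Laver tree is a set $p\subseteq\mathbb N^{<\omega}$, closed under initial segments, with a *stem* $s_p\in p$ such that every $t\in p$ is comparable with $s_p$, and for every $t\in p$ with $t\supseteq s_p$ the set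
$$\mathrm{succ}_p(t)=\{j:t^\frown j\in p\}$$
is infinite. We write $q\le p$ if $q\subseteq p$, and $q\le^0p$ if $q\subseteq p$ and $s_q=s_p$. For $t\in p$ let $p_t=\{u\in p: u\text{ comparable with }t\}$.

The stem is determined by $p$: nodes properly below it have exactly one immediate successor, and it has infinitely many. The same observation shows that $q\le p$ implies $s_q\supseteq s_p$. Indeed $s_q\in p$ is comparable with $s_p$, and if it were properly below, it would have only one immediate successor in $p\supseteq q$.

For example, $\mathbb N^{<\omega}$ is a Laver tree with stem $\emptyset$. So is the tree of strictly increasing finite sequences. If $p=\mathbb N^{<\omega}$, then $p_{\langle 5\rangle}$ has stem $\langle5\rangle$, so $p_{\langle5\rangle}\le p$ but not $p_{\langle 5\rangle}\le^0p$.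

**Definition (rectangles).** For a sequence $A=(A_i)_{i\in\mathbb N}$ of subsets of $\mathbb N$ let $R(A)=\prod_iA_i\subseteq\mathbb N^{\mathbb N}$. Let $\mathcal R=(\mathcal P(\mathbb N)\setminus\{\emptyset\})^{\mathbb N}$. For $A,B\in\mathcal R$ write $A\le B$ if $A_i\subseteq B_i$ for all $i$. For $\emptyset\ne a\subseteq\mathbb N$ let $[i,a]\in\mathcal R$ be the sequence whose $i$-th side is $a$ and whose other sides are all $\mathbb N$. For $f\in\mathbb N^{\mathbb N}$ let $\{f\}$ also denote the sequence $(\{f(i)\})_i\in\mathcal R$.

Here is the construction on which everything turns. Let every node $s$ above the stem own a coordinate $i(s)$, lying at least two levels above it, with different nodes owning different coordinates. At coordinate $i(s)$ we prepare $2^{|s|+1}+1$ pairwise disjoint "options". The tree may then be thinned, keeping its stem, so that all its branches lie in one rectangle $A$, and the side of $A$ at the coordinate owned by $s$ is the option that $s$ wants.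

**Lemma 1 (reserved coordinates).** Let $p$ be a Laver tree with stem $s_*$, and let $N_*=|s_*|$. Let $s\mapsto i(s)\in\mathbb N$ be an injection on $\{s\in p:s\supseteq s_*\}$ with $i(s)\ge|s|+2$.

(a) For each such $s$, with $i=i(s)$, there are pairwise disjoint sets $a_i^0,\dots,a_i^{2^{|s|+1}}\subseteq\mathbb N$, each of which meets $\mathrm{succ}_p(u)$ in an infinite set for every $u\in p$ with $|u|=i$.

(b) Let sets as in (a) be given, and let $\lambda$ assign to each node $v=s^\frown j^\frown j'\in p$ with $s\supseteq s_*$ a number $\lambda(v)\in\{0,\dots,2^{|s|+1}\}$. Then there are a Laver tree $q\le^0p$, a sequence $A\in\mathcal R$, and numbers $l(s)\le2^{|s|+1}$ for $s\in q$, $s\supseteq s_*$, such that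

1. $A_k=\mathbb N$ for $k\le N_*$, and $\mathrm{succ}_q(s)\subseteq A_{|s|}$ for all $s\in q$, $s\supseteq s_*$;
2. $A_{i(s)}=a_{i(s)}^{l(s)}$ for all $s\in q$, $s\supseteq s_*$;
3. $\lambda(s^\frown j^\frown j')=l(s)$ whenever $s^\frown j^\frown j'\in q$ and $s\supseteq s_*$.

By item 1, every infinite branch of $q$ lies in $R(A)$. By item 2, $A\le[i(s),a_{i(s)}^{l(s)}]$ for *every* $s\in q$ with $s\supseteq s_*$: a single sequence obeys infinitely many instructions at once.

**What it is for.** In Section 2 the question becomes whether one can attach to each rectangle an infinite subset $X_A$ of $\mathbb N$, respecting inclusion and disjointness modulo finite sets. We shall want to show that a certain infinite set $Z$, attached to a generic point $f$, cannot be almost contained in all the $X_A$ with $f\in R(A)$. For each stretch of $Z$ there will be at most $2^n$ candidates. Among $2^n+1$ disjoint sets, one contains none of the nonempty candidates, and $\lambda$ records which. The lemma lets a single $A$ around $f$ use all these choices.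

**A tiny instance.** Let $p=\mathbb N^{<\omega}$ and $i(\emptyset)=2$. At coordinate $2$ we need three sets; the residue classes mod $3$ will do, since every $\mathrm{succ}_p(u)$ is $\mathbb N$. Say $\lambda(\langle j,j'\rangle)=j\bmod 3$. Its value is constant in $j'$, but not in $j$. Keep only the $j$ divisible by $3$ at the root. Then $l(\emptyset)=0$, and $A_2$ has to be the set of multiples of $3$. This restricts the third entries of branches, and it was decided by looking at the first two. That is why we ask $i(s)\ge|s|+2$.

**Proof of (a).** Fix $s$ and $i=i(s)$. Since $i>N_*$, every $u\in p$ with $|u|=i$ extends $s_*$, so $\mathrm{succ}_p(u)$ is infinite. There are countably many pairs $(u,l)$ with $u\in p$, $|u|=i$, $l\le2^{|s|+1}$. List them so that each occurs infinitely often. When $(u,l)$ comes up, take a number in $\mathrm{succ}_p(u)$ not used before and put it into $a_i^l$. $\square$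

**Proof of (b).** We build by recursion sets $B_n\subseteq p\cap\mathbb N^n$ for $n\ge N_*$ (the nodes we keep), the sides $A_n$, the values $l(s)$, and infinite sets $E(s)\subseteq E_1(s)\subseteq\mathrm{succ}_p(s)$. The set $E_1(s)$ is a first thinning of the successors of $s$, and $E(s)$ is the final one.

Start with $A_n=\mathbb N$ for $n\le N_*$, $B_{N_*}=\{s_*\}$ and $E_1(s_*)=\mathrm{succ}_p(s_*)$.

*Stage $n\ge N_*+1$.* We are given $B_{n-1}$, an infinite set $E_1(s)$ for each $s\in B_{n-1}$, and $l(s')$ for all $s'\in B_k$ with $N_*\le k\le n-2$.

First choose the side $A_n$. If $n=i(s')$ for some $s'\in B_k$ with $N_*\le k\le n-2$, let $A_n=a_n^{l(s')}$; there is at most one such $s'$, as $i$ is injective. Otherwise let $A_n=\mathbb N$.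

Next, consider each $t=s^\frown j$ with $s\in B_{n-1}$, $j\in E_1(s)$. Then $|t|=n$, so $\mathrm{succ}_p(t)\cap A_n$ is infinite: this is clear if $A_n=\mathbb N$, and it is the property in (a) if $A_n=a_n^{l(s')}$. For $j'$ in this set, $\lambda(t^\frown j')$ takes at most $2^n+1$ values, because $|s|+1=n$. Choose a value $\mu(t)$ such that
$$E_1(t)=\{j'\in\mathrm{succ}_p(t)\cap A_n:\lambda(t^\frown j')=\mu(t)\}$$
is infinite.

Finally, for each $s\in B_{n-1}$, the numbers $\mu(s^\frown j)$ for $j\in E_1(s)$ take at most $2^n+1$ values. Choose $l(s)\le2^n=2^{|s|+1}$ such that $E(s)=\{j\in E_1(s):\mu(s^\frown j)=l(s)\}$ is infinite. Let $B_n=\{s^\frown j:s\in B_{n-1},\ j\in E(s)\}$. Now $E_1(t)$ is defined for all $t\in B_n$ and $l$ is defined on $B_{n-1}$, so stage $n+1$ can begin.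

Let $q$ be the set of initial segments of members of $\bigcup_nB_n$. Its nodes extending $s_*$ are exactly the members of $\bigcup_n B_n$, and $\mathrm{succ}_q(s)=E(s)$ is infinite for each of them. So $q$ is a Laver tree with stem $s_*$, and $q\le^0p$. We check the three items.

1. $A_k=\mathbb N$ for $k\le N_*$ by definition, which covers $s=s_*$. If $s\in B_n$ with $n\ge N_*+1$, then $E(s)\subseteq E_1(s)\subseteq A_n=A_{|s|}$.
2. Let $s\in B_k$. The value $l(s)$ is chosen at stage $k+1$, and $i(s)\ge k+2$. So at stage $i(s)$ the value $l(s)$ is available, and that stage sets $A_{i(s)}=a_{i(s)}^{l(s)}$.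
3. If $s^\frown j^\frown j'\in q$, $s\supseteq s_*$, then $j\in E(s)$ gives $\mu(s^\frown j)=l(s)$, and $j'\in E(s^\frown j)\subseteq E_1(s^\frown j)$ gives $\lambda(s^\frown j^\frown j')=\mu(s^\frown j)$.

All sides of $A$ are nonempty, since the sets in (a) are infinite. So $A\in\mathcal R$. $\square$

**Why each node needs its own coordinate.** It would be simpler to reserve one coordinate per level, so that $l(s)$ should depend only on $|s|$. Thinning cannot achieve this. Let $l(s)$ be the binary digit of $s(N_*)$ at place $|s|$, for $|s|>N_*$. If $q\le^0p$, there are infinitely many values $s(N_*)$ of nodes of $q$. Two of them agree at all places $\le N_*$, hence differ at some place $d>N_*$. So both digits occur as $l(s)$ among nodes of $q$ of length $d$.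

## 2. Bell's question as an embedding problem

Let $\mathbb N$ be discrete, $\beta\mathbb N$ its Čech–Stone compactification, and $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. All maps between spaces are continuous. The *rectangle algebra* $\mathbb B$ is the algebra of subsets of $\mathbb N^{\mathbb N}$ generated by all rectangles $R(A)$, $A\in\mathcal P(\mathbb N)^{\mathbb N}$. Let $K$ be its Stone space. The following question of M. Bell comes from the text "THE FOURTH HEAD OF $\beta\mathbb N$" (http://www.math.yorku.ca/~ifarah/Ftp/2005l29-opit.pdf): can one show, without additional set-theoretic axioms, that $K$ is a continuous image of $\mathbb N^*$?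

To get a feeling for $\mathbb B$: every singleton $\{f\}$ is a rectangle, so $\mathbb B$ has $\mathfrak c$ atoms. The diagonal set $\{f:f(0)=f(1)\}$ is not in $\mathbb B$. Suppose it were a Boolean combination of $R(A^1),\dots,R(A^k)$. Some two numbers $m\ne m'$ belong to the same sets among $A^1_0,\dots,A^k_0,A^1_1,\dots,A^k_1$. Take $f$ with $f(0)=f(1)=m$, and let $f'$ differ from $f$ only in $f'(1)=m'$. Both lie in the same $R(A^j)$, but only $f$ is on the diagonal.

**Translation.** The clopen subsets of $\mathbb N^*$ are the traces of closures of sets $a\subseteq\mathbb N$, and $a,b$ have the same trace iff $a=^*b$. So the clopen algebra of $\mathbb N^*$ is $\mathcal P(\mathbb N)/\mathrm{fin}$. By Stone duality, continuous maps $\mathbb N^*\to K$ correspond to homomorphisms $\mathbb B\to\mathcal P(\mathbb N)/\mathrm{fin}$, and the map is onto iff the homomorphism is injective. Hence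
$$K\text{ is a continuous image of }\mathbb N^*\iff\mathbb B\text{ embeds in }\mathcal P(\mathbb N)/\mathrm{fin}.\tag{1}$$

The *Laver model* is the extension of a model of CH by the countable support iteration of Laver forcing (Section 4) of length $\omega_2$.

**Theorem 2.** (a) CH implies that $K$ is a continuous image of $\mathbb N^*$. (b) In the Laver model $K$ is not a continuous image of $\mathbb N^*$.

**Theorem 3 (stronger form of (b)).** In the Laver model there is no family $(X_A)_{A\in\mathcal R}$ of infinite subsets of $\mathbb N$ such that

* (i) $A\le B$ implies $X_A\subseteq^*X_B$;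
* (ii) if $A_i\cap B_i=\emptyset$ for some $i$, then $X_A\cap X_B$ is finite.

**Theorem 4 (complements, not needed for the answer).** (a) (ZFC) $K$ is a continuous image of $(\mathbb N\times\beta\mathbb N)^*=\beta(\mathbb N\times\beta\mathbb N)\setminus(\mathbb N\times\beta\mathbb N)$. Hence in the Laver model $(\mathbb N\times\beta\mathbb N)^*$ is not a continuous image of $\mathbb N^*$ either. (b) (ZFC) The subalgebra of $\mathbb B$ generated by the rectangles all of whose sides are finite embeds in $\mathcal P(\mathbb N)/\mathrm{fin}$.

If ZFC is consistent, so is ZFC + CH, and the Laver model can be built over a model of CH. So Theorem 2 answers the question: **no**. If ZFC is consistent, it neither proves nor refutes that $K$ is a continuous image of $\mathbb N^*$.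

**Proof of Theorem 2(a).** There are $\mathfrak c$ rectangles, so $|\mathbb B|=\mathfrak c$, which is $\aleph_1$ under CH. By Parovičenko's theorem every Boolean algebra of size at most $\aleph_1$ embeds in $\mathcal P(\mathbb N)/\mathrm{fin}$. Apply (1). $\square$

**Theorem 3 implies Theorem 2(b).** Suppose $e:\mathbb B\to\mathcal P(\mathbb N)/\mathrm{fin}$ is an embedding. For $A\in\mathcal R$ let $X_A$ represent $e(R(A))$. As $R(A)\ne\emptyset$ and $e$ is injective, $X_A$ is infinite. If $A\le B$ then $R(A)\subseteq R(B)$, so $X_A\subseteq^*X_B$; this is (i). If $A_i\cap B_i=\emptyset$ then $R(A)\cap R(B)=\emptyset$, so $X_A\cap X_B$ is finite; this is (ii). By Theorem 3 no such family exists in the Laver model. $\square$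

It remains to prove Theorems 3 and 4. We begin with Theorem 4, since it grows out of the first attempts to embed $\mathbb B$.

## 3. Embeddings that ZFC provides: countable test sets and trees of finite sequences

**One coordinate, then finitely many.** The sets $\{f:f(0)\in a\}$ form a copy of $\mathcal P(\mathbb N)$, and $a\mapsto a\times\mathbb N$, taken modulo finite sets, embeds it in $\mathcal P(\mathbb N\times\mathbb N)/\mathrm{fin}\cong\mathcal P(\mathbb N)/\mathrm{fin}$. More generally, for a countable nonempty set $D\subseteq\mathbb N^{\mathbb N}$ the map
$$C\mapsto\big((C\cap D)\times\mathbb N\big)/\mathrm{fin}\in\mathcal P(D\times\mathbb N)/\mathrm{fin}$$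
is a homomorphism. It is injective on an algebra of subsets of $\mathbb N^{\mathbb N}$ iff $D$ meets every nonempty member of that algebra. If $D$ is the set of eventually zero sequences, this embeds the algebra of all sets that depend on finitely many coordinates.

For $\mathbb B$ no countable $D=\{d_k:k\in\mathbb N\}$ works: with $A_k=\mathbb N\setminus\{d_k(k)\}$, the nonempty rectangle $R(A)$ misses $D$.

**Trees of finite sequences.** The next attempt is to approximate points by their initial segments. For $A\in\mathcal P(\mathbb N)^{\mathbb N}$ let
$$T_A=\{s\in\mathbb N^{<\omega}:s(i)\in A_i\text{ for all }i<|s|\},$$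
and try $R(A)\mapsto T_A$ modulo finite subsets of the countable set $\mathbb N^{<\omega}$. Intersections behave well:
$$T_A\cap T_B=T_{(A_i\cap B_i)_i},\qquad R(A)\cap R(B)=R((A_i\cap B_i)_i).$$
The attempt stops at disjointness. Let $A=[1,\text{evens}]$ and $B=[1,\text{odds}]$. Then $R(A)\cap R(B)=\emptyset$, but $T_A\cap T_B$ consists of all sequences of length at most $1$. This set has *bounded length*, but it is *infinite*. We can either change the ideal, which gives Theorem 4(a), or allow only finite sides, which gives Theorem 4(b).

**Sikorski's criterion.** Let $g$ be a map from a generating set $\mathcal G$ of a Boolean algebra into a Boolean algebra. Suppose $1\in\mathcal G$, $\mathcal G$ is closed under finite meets, and $g$ preserves $1$ and finite meets. Suppose that for all $k\ge0$ and $x,y_1,\dots,y_k\in\mathcal G$,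
$$x\le y_1\vee\dots\vee y_k\iff g(x)\le g(y_1)\vee\dots\vee g(y_k).\tag{2}$$
Then $g$ extends to an embedding. To see this, write elements as Boolean terms in generators and extend $g$ term by term. Every Boolean term in generators is a finite join of terms $x\wedge\neg y_1\wedge\dots\wedge\neg y_k$ with $x,y_j\in\mathcal G$, by combining the positive factors into one, or using $1$ if there are none; since $g$ preserves $1$ and finite meets, this rewriting is valid for the images too. By (2) such a term is $0$ iff its image is $0$. So a term is $0$ iff its image is $0$. Applied to the symmetric difference of two terms, this shows that the extension is well defined and injective, and it is a homomorphism by construction.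

**Three facts.** Let $A,B_1,\dots,B_k\in\mathcal P(\mathbb N)^{\mathbb N}$.

* ($\alpha$) If $R(A)\ne\emptyset$ and $R(A)\subseteq\bigcup_{j\le k}R(B_j)$, then $T_A\subseteq\bigcup_{j\le k}T_{B_j}$. Indeed each $s\in T_A$ extends to some $f\in R(A)$, this $f$ lies in some $R(B_j)$, and then $s\in T_{B_j}$.
* ($\beta$) If $f\in R(A)\setminus\bigcup_{j\le k}R(B_j)$, then $f\restriction n\in T_A\setminus\bigcup_{j\le k}T_{B_j}$ for all large $n$. Indeed for each $j$ there is a coordinate where $f$ leaves the side of $B_j$; take $n$ larger than all these coordinates.
* ($\gamma$) If $A_n=\emptyset$, all members of $T_A$ have length at most $n$.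

**Proof of Theorem 4(a).** *First, embed $\mathbb B$ modulo bounded length.* Let $I$ be the ideal of all subsets of $\mathbb N^{<\omega}$ whose elements have bounded length. Consider $R(A)\mapsto T_A/I$ on the set of all rectangles, which contains $\mathbb N^{\mathbb N}$ and is closed under finite intersections. It is well defined: a nonempty rectangle determines its sides, and empty rectangles go to $0$ by ($\gamma$). It preserves $1$ and finite meets by the formulas above. For (2): if $R(A)=\emptyset$, both sides hold. If $R(A)\ne\emptyset$, the implication from left to right is ($\alpha$); for the converse, if the left side fails, ($\beta$) gives elements of $T_A\setminus\bigcup_jT_{B_j}$ of unbounded length, so the right side fails. Hence $\mathbb B$ embeds in $\mathcal P(\mathbb N^{<\omega})/I$.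

*Second, rewrite the quotient.* The levels $\mathbb N^n$, $n\ge1$, are countably infinite, the level $\mathbb N^0$ is in $I$, and a set is in $I$ iff it meets only finitely many levels. So the quotient is isomorphic to $\mathcal P(\mathbb N)^{\mathbb N}$ modulo the ideal of finitely supported sequences, those with only finitely many nonempty entries.

*Third, recognize this as a clopen algebra.* Let $Y=\mathbb N\times\beta\mathbb N$. A clopen subset of $Y$ is a sequence of clopen subsets of $\beta\mathbb N$, so the clopen algebra of $Y$ is $\mathcal P(\mathbb N)^{\mathbb N}$. Since $Y$ is Lindelöf and zero-dimensional, $\beta Y$ is zero-dimensional, and $C\mapsto\mathrm{cl}_{\beta Y}C$ identifies the clopen algebras of $Y$ and $\beta Y$. Since $Y$ is locally compact, it is open in $\beta Y$, so $Y^*=\beta Y\setminus Y$ is compact, and every clopen subset of $Y^*$ is the trace of a clopen subset of $\beta Y$. For clopen $C\subseteq Y$ we have $\mathrm{cl}_{\beta Y}C\cap Y^*=\emptyset$ iff $C$ is compact: if $C$ is compact it is closed in $\beta Y$, and if $\mathrm{cl}_{\beta Y}C\subseteq Y$ then $C=\mathrm{cl}_{\beta Y}C$ is compact. Finally, $C$ is compact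 iff it meets only finitely many $\{n\}\times\beta\mathbb N$, that is, iff it is finitely supported. So the clopen algebra of the zero-dimensional compact space $Y^*$ is exactly our quotient, and by Stone duality $K$ is a continuous image of $Y^*$.

If $Y^*$ were a continuous image of $\mathbb N^*$, so would be $K$. In the Laver model this fails by Theorem 2(b), whose proof (Sections 4–6) does not use the present theorem. $\square$

**Proof of Theorem 4(b).** Take as generators $\mathbb N^{\mathbb N}$ and all rectangles with finite sides; this set is closed under finite intersections. Map $R(A)\mapsto T_A/\mathrm{fin}\in\mathcal P(\mathbb N^{<\omega})/\mathrm{fin}$. If $A$ has finite sides and $A_n=\emptyset$, then by ($\gamma$) $T_A$ consists of sequences of length at most $n$ with entries from finite sides, so it is finite. Hence the map is well defined, and it preserves $1$ and finite meets.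

For (2), let first $A$ have finite sides. If $R(A)=\emptyset$, both sides hold. If $R(A)\neq\emptyset$, use ($\alpha$) and ($\beta$), where ($\beta$) gives an infinite difference. Now let $A=(\mathbb N,\mathbb N,\dots)$. If $\mathbb N^{\mathbb N}$ is among the $R(B_j)$, both sides hold. Otherwise all $B_j$ have finite sides; then $R(A)\not\subseteq\bigcup_{j\le k}R(B_j)$, and $T_A\setminus\bigcup_jT_{B_j}$ contains $\langle m\rangle$ for all but finitely many $m$, so it is infinite and both sides fail. $\square$

## 4. Laver forcing: pure decision and the Laver property

Laver forcing $\mathbb L$ is the set of Laver trees ordered by $\le$. If $G$ is a generic filter, the generic real is $f=\bigcup\{s_p:p\in G\}$. Stems can be made longer, so $f\in\mathbb N^{\mathbb N}$. If $p\in G$, then $f$ is a branch of $p$: any $f\restriction n$ is contained in $s_r$ for some $r\in G$, and a common extension $r'\in G$ of $r$ and $p$ has $f\restriction n\subseteq s_r\subseteq s_{r'}\in p$. Conversely, if $f$ is a branch of a condition $p$, some $r\in G$ forces this. Then $r\subseteq p$, because a node $t\in r\setminus p$ with $t\supseteq s_r$ would give $r_t\le r$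 forcing that $f$ is not a branch of $p$, while initial segments of $s_r$ are initial segments of $f$. So $p\in G$, and the extension is generated by $f$.

The real $f$ is eventually strictly increasing: every $p$ has some $q\le^0p$ in which each $t\supseteq s_p$ keeps only those immediate successors that exceed all entries of $t$, and $q$ forces $f(n-1)<f(n)$ for all $n\ge|s_p|$, $n\ge1$.

The next lemma decides finitely many possibilities without lengthening the stem.

**Lemma 5 (pure decision; Laver).** If $F$ is finite and $p\Vdash\dot\sigma\in F$, there are $q\le^0p$ and $x\in F$ with $q\Vdash\dot\sigma=x$.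

**Proof.** Call $t\in p$, $t\supseteq s_p$, *good* if some $q\le^0p_t$ decides $\dot\sigma$, and *bad* otherwise. Suppose infinitely many $t^\frown j\in p$ are good, with witnesses $q_j\le^0p_{t^\frown j}$. As $F$ is finite, infinitely many $q_j$ decide the same value $x$. The union $u$ of these $q_j$ is a Laver tree with stem $t$, so $u\le^0p_t$. Any $r\le u$ has an extension whose stem properly extends $t$, and this extension lies below one of the $q_j$ in the union. So no $r\le u$ forces $\dot\sigma\ne x$, that is, $u\Vdash\dot\sigma=x$, and $t$ is good. Hence a bad node has only finitely many good immediate successors in $p$.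

Suppose $s_p$ is bad. Remove, level by level, the good immediate successors of the nodes kept so far, together with everything above them. This gives $q\le^0p$ all of whose nodes extending $s_p$ are bad. Take $r\le q$ deciding $\dot\sigma$. Then $s_r\in q$, $s_r\supseteq s_p$, and $r\le^0p_{s_r}$, so $s_r$ is good, a contradiction. So $s_p$ is good, which is the lemma. $\square$

**Definition (Laver property).** An inclusion of models $W_1\subseteq W_2$ has the Laver property if for all $g\in\mathbb N^{\mathbb N}\cap W_1$ and all $y\in\mathbb N^{\mathbb N}\cap W_2$ with $y(n)<g(n)$ for all $n$, there is $T\in W_1$ such that for all $n$, $T(n)$ is a set of at most $2^n$ numbers and $y(n)\in T(n)$.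

So functions in $W_2$ bounded by a function in $W_1$ are captured by few guesses made in $W_1$; the number of guesses depends on $n$ only, however large $g(n)$ is. For $g(n)=2^n$ this says nothing, since $T(n)=\{0,\dots,2^n-1\}$ works. To see the property fail, force with finite partial sequences $y$ satisfying $y(n)\le2^n$ (a form of Cohen forcing). Given a ground-model $T$ with $|T(n)|\le2^n$ and a condition of length $n$, we may choose the next value $y(n)\in\{0,\dots,2^n\}\setminus T(n)$. So no ground-model $T$ captures the generic $y$.

## 5. No infinite set lies almost below all the sets around a Laver real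

**Proposition 6.** Let $W$ be a model of ZFC and let $(X_A)_{A\in\mathcal R^W}\in W$ be a family of subsets of $\mathbb N$ satisfying (i) and (ii) of Theorem 3 in $W$. Let $f$ be $\mathbb L^W$-generic over $W$, and let $W'\supseteq W[f]$ be a model of ZFC such that $W[f]\subseteq W'$ has the Laver property. Then in $W'$ there is no infinite $Z\subseteq\mathbb N$ with $Z\subseteq^*X_A$ for every $A\in\mathcal R^W$ with $f\in R(A)$.

The plan is to cut $\mathbb N$ into the intervals $[f(n-1),f(n))$. If $Z$ were in $W[f]$, there would be one candidate, namely $Z$ itself, for each piece $Z\cap[f(n-1),f(n))$. But $Z$ may appear later, and then the Laver property still leaves at most $2^n$ candidates, in $W[f]$. We then make $f$ lie in an $R(A)$, with $A\in W$, for which $X_A$ fails to contain any nonempty candidate.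

**Proof.** Suppose $Z\in W'$ is such a set.

**Capturing the pieces of $Z$.** This step reduces $Z$ to an object of $W[f]$. Fix $n_0$ with $f(n-1)<f(n)$ for all $n>n_0$. Code a set $c\subseteq\{0,\dots,m-1\}$ by $\sum_{k\in c}2^k<2^m$. Let $y(0)=0$, and for $n\ge1$ let $y(n)<2^{f(n)}$ code $Z\cap[f(n-1),f(n))\subseteq\{0,\dots,f(n)-1\}$. The bound $g(n)=2^{f(n)}$ is in $W[f]$. Apply the Laver property to $g$ and $y$, decode, and discard from the $n$-th value all sets that are not subsets of $[f(n-1),f(n))$. We get $S\in W[f]$ such that for $n>n_0$
$$S(n)\subseteq\mathcal P([f(n-1),f(n))),\qquad|S(n)|\le2^n,\qquad Z\cap[f(n-1),f(n))\in S(n).\tag{3}$$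

Let $\dot S$ be a name for $S$, and let $p$ in the generic filter force, for all $n>n_0$, that $f(n-1)<f(n)$, $\dot S(n)\subseteq\mathcal P([f(n-1),f(n)))$ and $|\dot S(n)|\le2^n$. For each $t\in p$, the condition $p_t\le p$ forces $t\subset f$. Hence every $t\in p$ satisfies $t(n-1)<t(n)$ for $n_0<n<|t|$.

**Claim.** For each $p'\le p$ there are $q\le p'$, $A\in\mathcal R^W$ and $N_*>n_0$ such that $q$ forces: $f\in R(A)$, and for all $n\ge N_*+1$ every nonempty $c\in\dot S(n)$ contains a point outside $X_A$.

**The Claim suffices.** The conditions $q$ as in the Claim are dense below $p$, so one of them is in the generic filter; take its $A$ and $N_*$. From $n_0$ on, the intervals $[f(n-1),f(n))$ are pairwise disjoint and cover all but finitely many numbers. As $Z$ is infinite, $Z\cap[f(n-1),f(n))\ne\emptyset$ for infinitely many $n\ge N_*+1$. For each such $n$ this set is in $S(n)$ by (3), so it contains a point outside $X_A$. Hence $Z\not\subseteq^*X_A$, although $f\in R(A)$. This is a contradiction.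

We prove the Claim, working in $W$. Extending $p'$, we may assume that its stem $s_*$ has length $N_*>n_0+1$.

**Step 1: let nodes of length $n+1$ decide $\dot S(n)$.** We find $q^1\le^0p'$ and sets $S_v$ for $v\in q^1$, $|v|\ge N_*+1$, such that with $n=|v|-1$
$$q^1_v\Vdash\dot S(n)=S_v,\qquad S_v\subseteq\mathcal P([v(n-1),v(n))),\qquad|S_v|\le2^n.\tag{4}$$
Put $p^0=p'$. Suppose $p^m\le^0p'$ is given, and let $n=N_*+m$. For each $v\in p^m$ with $|v|=n+1$ we have $v\supseteq s_*$, and $p^m_v$ has stem $v$. It forces $f(n-1)=v(n-1)$ and $f(n)=v(n)$, so it forces $\dot S(n)$ to be one of the finitely many subsets of $\mathcal P([v(n-1),v(n)))$. By Lemma 5 there are $r_v\le^0p^m_v$ and $S_v$ with $r_v\Vdash\dot S(n)=S_v$; then $|S_v|\le2^n$, as $n>n_0$. Let $p^{m+1}=\bigcup_vr_v$, the union over all $v\in p^m$ of length $N_*+m+1$. Then $p^{m+1}\le^0p^m$, and the two trees have the same nodes of length $\le N_*+m+1$.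

Let $q^1=\bigcap_mp^m$. Let $t\in q^1$ have length $\ell\ge N_*$. For all $m\ge\ell-N_*$ the trees $p^m$ and $p^{m+1}$ have the same nodes of length $\ell+1$. So $\mathrm{succ}_{q^1}(t)=\mathrm{succ}_{p^{\ell-N_*}}(t)$, which is infinite. Thus $q^1$ is a condition with stem $s_*$, and $q^1\le^0p'$. If $v\in q^1$ and $|v|=N_*+m+1$, then $q^1_v\le p^{m+1}_v=r_v$, which gives (4).

**Step 2: choose the options and the coloring for Lemma 1.** The goal is to attach to each $s$ more disjoint sets than there are candidates two levels up. Enumerate the countably many $s\in q^1$ with $s\supseteq s_*$ and choose the $i(s)$ one after another, so that they are distinct and $i(s)\ge|s|+2$. Take sets $a_i^l$ for $q^1$ as in Lemma 1(a).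

Fix $s$, and let $i=i(s)$, $n=|s|+1$. The sets $a_i^0,\dots,a_i^{2^n}$ are nonempty and pairwise disjoint, so by (ii) the sets $X_{[i,a_i^l]}$, $l\le2^n$, have pairwise finite intersections. Removing from each of these finitely many sets the finite union of all the pairwise intersections, we get pairwise disjoint sets
$$Y_i^l=^*X_{[i,a_i^l]}\qquad(l\le2^n).$$
Now let $v=s^\frown j^\frown j'\in q^1$. Its length is $n+1\ge N_*+2$, so $S_v$ is defined and has at most $2^n$ members. Each *nonempty* member is contained in at most one of the $2^n+1$ disjoint sets $Y_i^l$. So we may choose $\lambda(v)\le2^n$ such that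
$$\text{no nonempty }c\in S_v\text{ is contained in }Y^{\lambda(v)}_{i(s)}.\tag{5}$$

The owner is $s$, of length $n-1$, although $S_v$ is known only at length $n+1$. This is on purpose. Condition (i) controls $X_A$ only up to a finite error, and to escape that error we shall push up the left end of $[v(n-1),v(n))$. This left end is $j$, so the error must be known at $s$, before $j$ is chosen.

**Step 3: one rectangle for the whole tree.** Apply Lemma 1(b) to $q^1$, the sets $a_i^l$ and $\lambda$. We get $q^2\le^0q^1$, $A\in\mathcal R^W$ and numbers $l(s)$ such that $\mathrm{succ}_{q^2}(s)\subseteq A_{|s|}$, $A_{i(s)}=a_{i(s)}^{l(s)}$, and $\lambda(s^\frown j^\frown j')=l(s)$ for all $s\supseteq s_*$ with the displayed nodes in $q^2$. As $A_k=\mathbb N$ for $k\le N_*$, every branch of $q^2$ is in $R(A)$. So $q^2\Vdash f\in R(A)$.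

**Step 4: absorb the finite errors.** Let $s\in q^2$, $s\supseteq s_*$. Then $A\le[i(s),a_{i(s)}^{l(s)}]$, so by (i)
$$X_A\subseteq^*X_{[i(s),a_{i(s)}^{l(s)}]}=^*Y_{i(s)}^{l(s)}.$$
Fix $m(s)$ such that every $k\in X_A$ with $k\ge m(s)$ is in $Y_{i(s)}^{l(s)}$. Thin $q^2$ to $q\le^0q^2$ such that $j\ge m(s)$ whenever $s^\frown j\in q$ and $s\supseteq s_*$. Each node loses only finitely many immediate successors, so $q$ is a condition.

We check that $q$, $A$ and $N_*$ satisfy the Claim. Since $q\le q^2$, $q\Vdash f\in R(A)$. Let $n\ge N_*+1$ and let $v=s^\frown j^\frown j'$ be a node of $q$ of length $n+1$, so that $|s|=n-1\ge N_*$ and $s\supseteq s_*$. Since $q_v\le q^1_v$, (4) gives $q_v\Vdash\dot S(n)=S_v$. Let $c\in S_v$ be nonempty. By (5) and $\lambda(v)=l(s)$ there is $k\in c\setminus Y_{i(s)}^{l(s)}$. By (4), $c\subseteq[v(n-1),v(n))=[j,j')$, so $k\ge j\ge m(s)$. By the choice of $m(s)$, $k\notin X_A$. So $q_v$ forces that every nonempty $c\in\dot S(n)$ contains a point outside $X_A$. The conditions $q_v$ with $v\in q$, $|v|=n+1$ are predense below $q$, because every extension of $q$ has a further extension whose stem has length at least $n+1$.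 So $q$ forces the same, for every $n\ge N_*+1$. This proves the Claim and the Proposition. $\square$

## 6. Reflecting a family to an intermediate stage of the Laver iteration

Let $V\models$ CH, let $P_{\omega_2}$ be the countable support iteration of Laver forcing of length $\omega_2$, $G$ generic over $V$, and $G_\alpha$ the induced generic for $P_\alpha$. We use the following published facts (R. Laver, *On the consistency of Borel's conjecture*, Acta Math. 137 (1976); T. Bartoszyński, H. Judah, *Set Theory: On the Structure of the Real Line*, §§6.3, 7.3; U. Abraham, *Proper forcing*, Handbook of Set Theory).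

* Laver forcing is proper, hence so are its countable support iterations. For $\alpha<\omega_2$, $V[G_\alpha]\models$ CH; and $P_{\omega_2}$ has the $\aleph_2$-c.c.
* If $\delta<\omega_2$ and $\mathrm{cf}(\delta)=\omega_1$, every real of $V[G_\delta]$ lies in $V[G_\gamma]$ for some $\gamma<\delta$.
* $V[G_{\alpha+1}]=V[G_\alpha][f_\alpha]$ with $f_\alpha$ Laver-generic over $V[G_\alpha]$, and $V[G]$ is obtained from $V[G_{\alpha+1}]$ by a countable support iteration of Laver forcing.
* Laver forcing has the Laver property, and the Laver property is preserved by countable support iterations of proper forcings. Hence $V[G_{\alpha+1}]\subseteq V[G]$ has the Laver property.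

**Proof of Theorem 3.** Suppose $(X_A)_{A\in\mathcal R}\in V[G]$ is a family as in Theorem 3. Fix a name $\dot X$ for it and $p_0\in G$ forcing that $\dot X$ has the properties in Theorem 3.

**Step 1: find $\delta$ such that $V[G_\delta]$ knows its part of the family.** Proposition 6 needs the family, restricted to the rectangles of $W$, to be an element of $W$. Work in $V$.

*Names.* For $\alpha<\omega_2$ let $\langle\dot A^\alpha_\xi:\xi<\omega_1\rangle$ be $P_\alpha$-names forced to enumerate $\mathcal R\cap V[G_\alpha]$. They exist because $V[G_\alpha]\models$ CH and $\omega_1$ is preserved. For each $\alpha,\xi$ and each $k\in\mathbb N$ choose a maximal antichain $C_k$ in the set of conditions $r\le p_0$ that force $k\in\dot X(\dot A^\alpha_\xi)$. Let $\dot X^\alpha_\xi=\bigcup_k\{\check k\}\times C_k$. Then $p_0$ forces $\dot X^\alpha_\xi=\dot X(\dot A^\alpha_\xi)$.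

*Bounding the supports.* By the $\aleph_2$-c.c., $|C_k|\le\aleph_1$, and each condition has countable support. So at most $\aleph_1$ ordinals below $\omega_2$ occur in the supports of conditions in $\bigcup_kC_k$, and all these supports are contained in some $\beta=\beta(\alpha,\xi)<\omega_2$. For a condition $r$ with support contained in $\beta$, we have $r\in G$ iff $r\restriction\beta\in G_\beta$: if $r\restriction\beta=r'\restriction\beta$ with $r'\in G$, then $r'\le r$, since $r$ is trivial from $\beta$ on; the other direction is clear. So, replacing each $r$ in the name by $r\restriction\beta$, we may regard $\dot X^\alpha_\xi$ as a $P_\beta$-name with the same evaluation.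

*Choosing $\delta$.* For each $\alpha$ let $h(\alpha)=\sup_\xi\beta(\alpha,\xi)$, which is below $\omega_2$. Let $D$ be the set of $\delta<\omega_2$ such that $h(\alpha)<\delta$ for all $\alpha<\delta$. It is closed: if $\delta$ is a limit of members of $D$ and $\alpha<\delta$, then $\alpha<\delta'$ for some $\delta'\in D$, $\delta'<\delta$, so $h(\alpha)<\delta'<\delta$. It is unbounded: start with any $\delta_0<\omega_2$ and choose $\delta_{n+1}<\omega_2$ above $\delta_n$ and above all $h(\alpha)$, $\alpha<\delta_n$; then $\sup_n\delta_n\in D$. So $D$ is a club. Choose a $\delta\in D$ with $\mathrm{cf}(\delta)=\omega_1$, for instance the supremum of a strictly increasing $\omega_1$-sequence from $D$.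

*The family in $W$.* Let $W=V[G_\delta]$. All the names $\dot A^\alpha_\xi,\dot X^\alpha_\xi$ with $\alpha<\delta$, $\xi<\omega_1$ are $P_\delta$-names. A member of $\mathcal R$ is coded by a real, so every member of $\mathcal R\cap W$ lies in $V[G_\alpha]$ for some $\alpha<\delta$. Hence the names $\dot A^\alpha_\xi$ evaluate to all members of $\mathcal R\cap W$, and the names $\dot X^\alpha_\xi$ to the corresponding sets $X_A$, since $p_0\in G$. The sequence of these names is in $V$, so $(X_A)_{A\in\mathcal R^W}\in W$. Conditions (i) and (ii) for this family speak only about the sides of the $A$'s and about the sets $X_A$. They are absolute, so they hold in $W$.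

**Step 2: apply Proposition 6 to the next generic real.** Let $f=f_\delta$, which is Laver-generic over $W$, and let $W'=V[G]$. Then $W[f]=V[G_{\delta+1}]$, and $W[f]\subseteq W'$ has the Laver property. In $W'$ the sequence $\{f\}=(\{f(i)\})_i$ belongs to $\mathcal R$, so $Z=X_{\{f\}}$ is an infinite subset of $\mathbb N$ in $W'$. If $A\in\mathcal R^W$ and $f\in R(A)$, then $\{f\}\le A$, so $Z\subseteq^*X_A$ by (i). This contradicts Proposition 6. $\square$

This proves Theorem 3, hence Theorem 2(b), and with it the last assertion of Theorem 4(a). The statement "the Stone space of the rectangle algebra is a continuous image of $\mathbb N^*$" holds under CH and fails in the Laver model, so ZFC, if consistent, does not prove it.
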